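# The Riesz projection as a contraction from $L^{q}(\mathbb T)$ to $H^{4(1-1/q)}$

## 1. Bounded functions and the exponent 4

Take a function on the unit circle and throw away its negative frequencies. How large can the result be? In most norms it can be larger than what we started with. We ask: if we measure the input in $L^q$, in which Hardy space must we measure the output so that the operation never increases the norm? We begin with bounded inputs, where a few lines suffice.

**Definitions.** Let $\mathbb D$ be the open unit disk and $\mathbb T=\partial\mathbb D$. All integrals over $\mathbb T$ are taken with respect to $dt/2\pi$, which has total mass $1$; we often write just $\int$ for $\int_0^{2\pi}\cdots\frac{dt}{2\pi}$. So $\|F\|_{L^q}=\left(\int|F|^q\right)^{1/q}$ for $0<q<\infty$, and $\|F\|_{L^\infty}$ is the essential supremum. For $0<q<\infty$, the Hardy space $H^q$ is the set of holomorphic $f$ on $\mathbb D$ with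
$$\|f\|_{H^q}=\sup_{0\le r<1}\left(\int_0^{2\pi}|f(re^{it})|^q\frac{dt}{2\pi}\right)^{1/q}<\infty ,$$
and $H^\infty$ is the set of bounded holomorphic functions on $\mathbb D$. For $q<1$ this "norm" does not satisfy the triangle inequality, but we keep the notation. An **inner function** is an $f\in H^\infty$ whose radial limits have modulus $1$ a.e. on $\mathbb T$; for example $z^n$. The **Riesz projection** is
$$P_+F(e^{it})=\sum_{k\ge0}\widehat F(k)e^{ikt},\qquad F\in L^1(\mathbb T),$$
identified with the holomorphic function $\sum_{k\ge0}\widehat F(k)z^k$ on $\mathbb D$. We call $P_+:L^q(\mathbb T)\to H^r$ **contractive** if $\|P_+F\|_{H^r}\le\|F\|_{L^q}$ for all $F\in L^q(\mathbb T)$.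

**Textbook facts.** We shall use the following.

* (F1) If $f\in H^q$, the radial limits of $f$ exist a.e. on $\mathbb T$, and the $L^q$ norm of this boundary function is $\|f\|_{H^q}$. We write $f$ for the boundary function too. If $q\ge1$, then $f$ is the Poisson integral of its boundary function; in particular $\int_{\mathbb T} f=f(0)$.
* (F2) If $1\le q\le\infty$, $F\in L^q(\mathbb T)$ and $\widehat F(k)=0$ for all $k<0$, then $F$ is the boundary function of an element of $H^q$.
* (F3) $\|f\|_{H^r}\le\|f\|_{H^q}$ for $r\le q$ (Hölder, as the total mass is $1$). If $f,g\in H^q$ then $fg\in H^{q/2}$ (Cauchy–Schwarz).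
* (F4) M. Riesz: for $1<q<\infty$, $P_+$ is bounded from $L^q(\mathbb T)$ to $H^q$.
* (F5) Hardy–Littlewood: if $h\in H^\tau$ with $\tau>0$, then $h^*(e^{it})=\sup_{r<1}|h(re^{it})|$ is in $L^\tau(\mathbb T)$.
* (F6) If $v$ is a $C^2$ function on a disk centered at $0$ and $A(r)=\int_0^{2\pi}v(re^{it})\frac{dt}{2\pi}$, then Green's formula gives $A'(r)=\frac1{2\pi r}\int_{|z|<r}\Delta v$, the integral being with respect to area. So if $\Delta v\ge0$ (that is, $v$ is subharmonic), $A$ is nondecreasing, and $A(r)\ge A(0)=v(0)$.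

The splitting used throughout is this. Given $F\in L^q(\mathbb T)$ with $1<q\le\infty$, put
$$f=P_+F,\qquad g=\overline{F-P_+F},\qquad\text{so that}\quad F=f+\bar g\ \text{ on }\mathbb T. \tag{1}$$
The function $F-P_+F$ has only frequencies $k\le-1$, so $g$ has only frequencies $k\ge1$. By (F4) and (F2), $f$ and $g$ are in $H^q$ if $q<\infty$, and in $H^r$ for every $r<\infty$ if $q=\infty$. Moreover $g(0)=0$. Expanding the square,
$$|F|^2=|f|^2+|g|^2+2\operatorname{Re}(fg)\qquad\text{a.e. on }\mathbb T. \tag{2}$$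
The cross term is the real part of a *holomorphic* function that vanishes at $0$.

For $q=2$, integrating (2) kills the cross term, and we recover Parseval: $\|F\|_2^2=\|f\|_2^2+\|g\|_2^2$. So $P_+:L^2\to H^2$ is contractive, with equality exactly when $g=0$, that is, $F\in H^2$. For $q=\infty$ we can do better by squaring first.

**The case $q=\infty$.** *For $F\in L^\infty(\mathbb T)$,*
$$\|P_+F\|_4^4+\|F-P_+F\|_4^4\le\|F\|_\infty^4. \tag{3}$$

**Proof.** By homogeneity assume $\|F\|_\infty\le1$. With $f,g$ as in (1) put $u=fg$. By (2), a.e. on $\mathbb T$,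
$$0\le|f|^2+|g|^2=|F|^2-2\operatorname{Re}u\le1-2\operatorname{Re}u .$$
Both ends are nonnegative, so we may square. Since $4(\operatorname{Re}u)^2=2|u|^2+2\operatorname{Re}(u^2)$ and $|f|^2|g|^2=|u|^2$,
$$|f|^4+|g|^4+2|u|^2\le1-4\operatorname{Re}u+2|u|^2+2\operatorname{Re}(u^2).$$
The terms $2|u|^2$ cancel:
$$|f|^4+|g|^4\le1-4\operatorname{Re}u+2\operatorname{Re}(u^2). \tag{4}$$
Since $f,g\in H^r$ for all $r<\infty$, the functions $u$ and $u^2$ are in $H^1$, and both vanish at $0$; so their integrals over $\mathbb T$ are $0$. Integrating (4) gives $\|f\|_4^4+\|g\|_4^4\le1$. $\blacksquare$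

In particular $P_+:L^\infty(\mathbb T)\to H^4$ is contractive; this is a theorem of Marzo and Seip.

**Example.** Let $F=(1+\varepsilon z)/(1+\varepsilon\bar z)$ on $\mathbb T$ with $0<\varepsilon<1$. It is unimodular. From $F=(1+\varepsilon z)\sum_{k\ge0}(-\varepsilon)^k\bar z^k$ we read off
$$P_+F=1-\varepsilon^2+\varepsilon z,\qquad F-P_+F=(1-\varepsilon^2)\sum_{k\ge1}(-\varepsilon\bar z)^k=\frac{-\varepsilon(1-\varepsilon^2)\,\bar z}{1+\varepsilon\bar z}.$$
Since $|P_+F|^2=(1-\varepsilon^2+\varepsilon^4)+2\varepsilon(1-\varepsilon^2)\cos t$, we get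
$$\|P_+F\|_4^4=(1-\varepsilon^2+\varepsilon^4)^2+2\varepsilon^2(1-\varepsilon^2)^2=1-\varepsilon^4+\varepsilon^8.$$
By Parseval applied to $(1+\varepsilon\bar z)^{-2}$,
$$\|F-P_+F\|_4^4=\varepsilon^4(1-\varepsilon^2)^4\sum_{k\ge0}(k+1)^2\varepsilon^{2k}=\varepsilon^4(1-\varepsilon^2)^4\,\frac{1+\varepsilon^2}{(1-\varepsilon^2)^3}=\varepsilon^4-\varepsilon^8.$$
The sum is exactly $1$. This is no accident: the only inequality in the proof was $|F|\le1$, so (3) is an equality for every unimodular $F$.

What changes for $1<q<\infty$? The proof used the *pointwise* bound $|F|\le1$, and now we only know $\int|F|^q$. Before asking how to repair the proof, let us find which exponent should replace $4$.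

## 2. Perturbing the constant function, and the statements

Hollenbeck and Verbitsky showed that for $1<q<\infty$ the sharp bound from $L^q$ to $H^q$ is $\|P_+F\|_{H^q}\le\csc(\pi/q)\|F\|_{L^q}$. Since $\csc(\pi/q)>1$ unless $q=2$, contractivity requires a target exponent below $q$ when $q\ne2$. To see which one, test functions close to $1$.

**A second-order expansion.** Let $h$ be a bounded function on $\mathbb T$ and $0<q<\infty$. Write $|1+\varepsilon h|^2=1+w$ with $w=2\varepsilon\operatorname{Re}h+\varepsilon^2|h|^2$. Then $(1+w)^{q/2}=1+\frac q2w+\frac{q(q-2)}8w^2+O(\varepsilon^3)$ uniformly on $\mathbb T$, and $w^2=4\varepsilon^2(\operatorname{Re}h)^2+O(\varepsilon^3)$. With $(\operatorname{Re}h)^2=\frac12(|h|^2+\operatorname{Re}h^2)$,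
$$|1+\varepsilon h|^q=1+q\varepsilon\operatorname{Re}h+\varepsilon^2\Big[\frac{q^2}4|h|^2+\frac{q(q-2)}4\operatorname{Re}h^2\Big]+O(\varepsilon^3). \tag{5}$$
With $h=z$ and exponent $r$ in place of $q$, integrating and taking the power $1/r$ gives
$$\|1+\varepsilon z\|_{H^r}=1+\frac r4\varepsilon^2+O(\varepsilon^3)\qquad(r>0). \tag{6}$$

**The test for $1<q<\infty$.** Take $F_\varepsilon=1+\varepsilon(z-t\bar z)$ with $t\in\mathbb R$, so that $P_+F_\varepsilon=1+\varepsilon z$. Here $h=z-t\bar z$, with $\int h=0$, $\int|h|^2=1+t^2$ and $\int h^2=-2t$. From (5), after taking the power $1/q$,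
$$\|F_\varepsilon\|_{L^q}=1+\varepsilon^2\Big[\frac q4(1+t^2)-\frac{q-2}2t\Big]+O(\varepsilon^3).$$
The bracket is smallest at $t=(q-2)/q$. There $q-2=qt$, and the bracket equals
$$\frac q4(1-t^2)=\frac q4\cdot\frac{q^2-(q-2)^2}{q^2}=\frac{q-1}q .$$
Comparing with (6), contractivity into $H^r$ forces $\frac r4\le\frac{q-1}q$, that is,
$$r\le4\Big(1-\frac1q\Big).$$

**The test for $q=\infty$.** Take the example of Section 1. We have $P_+F=(1-\varepsilon^2)\big(1+\frac{\varepsilon}{1-\varepsilon^2}z\big)$, so by (6) its $H^r$ norm is $1+(\frac r4-1)\varepsilon^2+O(\varepsilon^3)$, while $\|F\|_\infty=1$. So $r\le4$.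

**The test for $q=1$.** Take $F_\varepsilon=1+\varepsilon(z+\bar z)$ with $0<\varepsilon<\frac12$. It is nonnegative, so $\|F_\varepsilon\|_{L^1}=\widehat{F_\varepsilon}(0)=1$, while $\|P_+F_\varepsilon\|_{H^r}=\|1+\varepsilon z\|_{H^r}=1+\frac r4\varepsilon^2+O(\varepsilon^3)>1$ for small $\varepsilon$. No $r>0$ is possible.

If $q=p'=\frac p{p-1}$, with $p'=\infty$ for $p=1$, then $4(1-1/q)=4/p$. The conjecture of Brevig, Ortega-Cerdà, Seip and Zhao, which the document "Desigualdades contractivas para espacios de Hilbert de funciones analíticas" poses, says that this necessary condition is sufficient. It is true. From now on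
$$q=p'\in(1,\infty],\qquad s=\frac4p=4\Big(1-\frac1q\Big).$$

**Theorem 1.** For every $p\in[1,\infty)$ and $F\in L^{p'}(\mathbb T)$: $\|P_+F\|_{H^{4/p}}\le\|F\|_{L^{p'}}$.

**Theorem 2.**

(a) Let $1<q\le\infty$, $r\in(0,\infty)$. Then $P_+:L^q(\mathbb T)\to H^r$ is contractive if and only if $r\le4(1-1/q)$. For $q=1$ it is contractive for no $r>0$.

(b) Let $1<q\le\infty$, $q\ne2$, $F\ne0$. Then $\|P_+F\|_{H^s}=\|F\|_{L^q}$ if and only if $F=cI$ with $c\in\mathbb C\setminus\{0\}$ and $I$ an inner function (a.e. on $\mathbb T$). For $q=2$, equality holds if and only if $F\in H^2$.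

(c) For $q=\infty$ one has the stronger inequality $\|P_+F\|_4^4+\|F-P_+F\|_4^4\le\|F\|_\infty^4$.

Part (c) is (3), already proved. It contains Theorem 1 for $q=\infty$, and Parseval is Theorem 1 for $q=2$. In part (a), the three tests above prove the "only if" direction and the statement about $q=1$. The "if" direction follows from Theorem 1 and (F3), since $\|P_+F\|_{H^r}\le\|P_+F\|_{H^s}$ for $r\le s$. So what remains is Theorem 1 for $1<q<\infty$, $q\ne2$, and then Theorem 2(b).

## 3. Two attempts that fall short: interpolation and harmonic corrections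

**Interpolation.** Interpolating between $L^2\to H^2$ and $L^\infty\to H^4$ shows that $P_+:L^q\to H^{4q/(q+2)}$ is contractive for $2\le q\le\infty$. But
$$\frac{4q}{q+2}<\frac{4(q-1)}q\iff q^2<(q-1)(q+2)\iff q>2 ,$$
so for $2<q<\infty$ this misses the target; for $q=4$ it gives $8/3$ and we want $3$. For $q<2$ it says nothing.

**A pointwise inequality with a harmonic correction.** Look again at (4). For $|F|\le1$ it says $|f|^4\le1-H(fg)$, where $H(u)=4\operatorname{Re}u-2\operatorname{Re}u^2$ is harmonic and $H(0)=0$, so that $\int H(fg)=0$. For $q<\infty$ we should let $|F|^q$ itself appear on the right, and look for an inequality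
$$|f|^s\le a|f+\bar g|^q+(1-a)-\Phi(fg)\qquad(f,g\in\mathbb C) \tag{7}$$
with $\Phi(0)=0$. If $\|F\|_{L^q}=1$, integrating it gives $\int|f|^s\le1-\int\Phi(fg)$, so we want $\int\Phi(fg)\ge0$.

The constant $a$ is forced. For $g=0$ and $|f|=x$, (7) reads $x^s\le ax^q+1-a$, with equality at $x=1$; so the derivatives agree at $x=1$, and $a=s/q$. Note that
$$s\le q\iff q^2-4q+4\ge0\iff(q-2)^2\ge0, \tag{8}$$
with equality only for $q=2$. So $0<s/q<1$ when $q\ne2$.

A correction is necessary: with $\Phi=0$, $f=1$, $g=-\varepsilon$, $0<\varepsilon<1$, inequality (7) would read $1\le\frac sq(1-\varepsilon)^q+1-\frac sq$, which is false. The case $q=\infty$ suggests taking $\Phi$ harmonic on $\mathbb C$. This cannot work for $1<q<2$, as we now check.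

Suppose $\Phi$ is harmonic on $\mathbb C$, $\Phi(0)=0$, and (7) holds with $a=s/q$. Given $u\in\mathbb C$, apply (7) with $f=(1+|u|)^{1/2}$ and $g=u/f$. Then $|g|\le(1+|u|)^{1/2}$, so $|f+\bar g|^2\le4(1+|u|)$, and (7) gives $\Phi(u)\le C(1+|u|)^{q/2}$ for a constant $C$. On the circle $|u|=R$ the mean of $\Phi$ is $\Phi(0)=0$, so the mean of $|\Phi|$ is twice the mean of the positive part of $\Phi$, hence at most $2C(1+R)^{q/2}$. The Fourier coefficients of $t\mapsto\Phi(Re^{it})$ have the form $c_kR^{|k|}$ with $c_k$ independent of $R$, so $|c_k|R^{|k|}\le2C(1+R)^{q/2}$ for all $R$. As $q/2<1$, letting $R\to\infty$ gives $c_k=0$ for $k\ne0$; and $c_0=\Phi(0)=0$. So $\Phi\equiv0$, which we just excluded.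

So for $1<q<2$ the growth of the right side leaves no room for a nonzero harmonic function. What did we need, though? Only $\int_{\mathbb T}\Phi(fg)\ge\Phi(0)$, an inequality. For this, *subharmonic* is enough.

## 4. The largest correction that depends only on $fg$

Instead of guessing a subharmonic $\Phi$, take the largest function of $fg$ for which (7) holds, and test whether it is subharmonic.

Why a function of $fg$? Replacing $(f,g)$ by $(e^{i\theta}f,e^{-i\theta}g)$ multiplies $f+\bar g$ by $e^{i\theta}$, so it changes neither side's quantities $|f|$ and $|f+\bar g|$; and it leaves $fg$ fixed. Once $u=fg$ is fixed, the one free parameter left is $\rho=|f|^2$. By (2), $|f+\bar g|^2=\rho+|u|^2/\rho+2\operatorname{Re}u$.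

Fix $q\in(1,\infty)$, $q\ne2$, and put $\tau=q/2>\frac12$ and $\sigma=s/2=2-\frac1\tau>0$. Then
$$\sigma-1=\frac{\tau-1}\tau,\qquad\tau-\sigma=\frac{(\tau-1)^2}\tau>0,\qquad\frac sq=\frac\sigma\tau<1. \tag{9}$$
For $\rho>0$ and $u=x+iy\in\mathbb C$ let
$$N(\rho,u)=\rho+\frac{|u|^2}\rho+2x=\frac{|\rho+u|^2}\rho\ge0,$$
$$m(\rho,u)=\frac\sigma\tau N^\tau+1-\frac\sigma\tau-\rho^\sigma,\qquad M(u)=\inf_{\rho>0}m(\rho,u).$$

**Lemma.**

1. $M\in C^\infty(\mathbb C)$, $M(0)=0$, $\Delta M\ge0$ on $\mathbb C$, and $\Delta M(u)>0$ for $u\ne0$.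
2. There is $C$ with $|M(u)|\le C(1+|u|)^\tau$.
3. For all $f,g\in\mathbb C$: $\ |f|^s\le\frac sq|f+\bar g|^q+1-\frac sq-M(fg)$.

**Why $q=2$ is left out.** For $\tau=\sigma=1$ we would have $m=N-\rho=|u|^2/\rho+2x$, and the infimum is $2x$; for $u\ne0$ it is approached only as $\rho\to\infty$. The minimizer escapes. For $\tau\ne1$ the strict inequality $\sigma<\tau$ prevents this.

Part 3 is what the definition was made for. The content is Part 1. An infimum of functions that are subharmonic in $u$ need not be subharmonic, so we must compute. The plan is: find where the infimum is attained, show that the minimizer is a unique nondegenerate critical point, and then differentiate twice.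

## 5. Proof of the Lemma

**Step 1. The value $M(0)$, and Part 3.** The purpose is to settle $u=0$ and then read off the pointwise inequality. For $u=0$ we have $N=\rho$, so
$$m_\rho(\rho,0)=\sigma\rho^{\tau-1}-\sigma\rho^{\sigma-1}=\sigma\rho^{\sigma-1}(\rho^{\tau-\sigma}-1).$$
Since $\tau>\sigma$, this is negative for $\rho<1$ and positive for $\rho>1$. So $\rho=1$ is the unique critical point and the minimum, and $M(0)=m(1,0)=0$.

For Part 3, let first $f\ne0$. Put $\rho=|f|^2$ and $u=fg$. Then $|u|^2/\rho=|g|^2$, so $N(\rho,u)=|f+\bar g|^2$, $N^\tau=|f+\bar g|^q$ and $\rho^\sigma=|f|^s$. The claim is $m(|f|^2,fg)\ge M(fg)$, true by definition of $M$. If $f=0$, the claim is $0\le\frac sq|g|^q+1-\frac sq-M(0)$, true because $M(0)=0$ and $s/q<1$.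

**Step 2. For $u\ne0$ the infimum is attained, and only in $\rho>|u|$.** This step confines the minimizers to a region where $m$ is smooth. Three observations are needed.

*Large $\rho$.* For $\rho\ge2|u|$ we have $|\rho+u|\ge\rho/2$, hence $N\ge\rho/4$, and since $1-\frac\sigma\tau>0$,
$$m(\rho,u)\ge\frac\sigma\tau4^{-\tau}\rho^\tau-\rho^\sigma , \tag{10}$$
which tends to $\infty$ as $\rho\to\infty$, because $\sigma<\tau$.

*Small $\rho$.* The map $\rho\mapsto|u|^2/\rho$ exchanges the two first terms of $N$. So if $0<\rho<|u|$ and $\rho'=|u|^2/\rho$, then $\rho'>|u|>\rho$ and $N(\rho',u)=N(\rho,u)$. Since $\sigma>0$, we get $m(\rho',u)<m(\rho,u)$. So no $\rho<|u|$ is a minimizer, and the infimum over $(0,\infty)$ is the infimum over $[|u|,\infty)$. By continuity and (10) it is attained there.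

*The endpoint $\rho=|u|$.* We claim that $N^\tau$ has derivative $0$ in $\rho$ there. We have $N_\rho=1-|u|^2/\rho^2$, which vanishes at $\rho=|u|$. If $N(|u|,u)>0$, then $(N^\tau)_\rho=\tau N^{\tau-1}N_\rho=0$. If $N(|u|,u)=0$, then $u=-|u|$ and $N^\tau=(\rho-|u|)^{2\tau}\rho^{-\tau}$ for $\rho\ge|u|$, whose right derivative at $\rho=|u|$ is $0$ because $2\tau>1$. In both cases the right derivative of $m$ at $\rho=|u|$ is $-\sigma|u|^{\sigma-1}<0$. So the minimum is not at the endpoint.

Hence for $u\ne0$ the minimum is attained at a critical point of $m(\cdot,u)$ in $(|u|,\infty)$. For $u=0$ this is also true, by Step 1. On the open set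
$$\Omega=\{(\rho,u):\rho>|u|\}$$
we have $\rho+u\ne0$, so $N>0$ and $m\in C^\infty(\Omega)$.

**Step 3. Every critical point in $\Omega$ has $m_{\rho\rho}>0$.** This is the nondegeneracy we need both for uniqueness and for the implicit function theorem. In $\Omega$ use the scale-free quantities
$$k=\frac{|u|}\rho\in[0,1),\qquad e=k^2,\qquad n=\frac N\rho=\Big|1+\frac u\rho\Big|^2\in\big[(1-k)^2,(1+k)^2\big].$$
Then
$$N_\rho=1-e,\qquad N_{\rho\rho}=\frac{2|u|^2}{\rho^3}=\frac{2e}\rho,\qquad m_\rho=\sigma\big(N^{\tau-1}(1-e)-\rho^{\sigma-1}\big).$$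
So at a critical point
$$N^{\tau-1}(1-e)=\rho^{\sigma-1}. \tag{11}$$
Differentiating once more,
$$m_{\rho\rho}=\sigma\big[N^{\tau-1}N_{\rho\rho}+(\tau-1)N^{\tau-2}N_\rho^2-(\sigma-1)\rho^{\sigma-2}\big].$$
At a critical point, (11) allows us to replace $\rho^{\sigma-2}$ by $N^{\tau-1}(1-e)/\rho$. With $\sigma-1=\frac{\tau-1}\tau$ and $N=n\rho$ this gives
$$m_{\rho\rho}=\frac{\sigma N^{\tau-1}}\rho D,\qquad D=2e+(\tau-1)\frac{(1-e)^2}n-\frac{\tau-1}\tau(1-e). \tag{12}$$
We must show $D>0$. Since $(1-e)^2=(1-k)^2(1+k)^2$, the range of $n$ gives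
$$(1-k)^2\le\frac{(1-e)^2}n\le(1+k)^2 .$$

If $\tau<1$, the factor $\tau-1$ is negative, so we use the upper bound:
$$\tau D\ge2\tau k^2-\tau(1-\tau)(1+k)^2+(1-\tau)(1-k^2).$$
The coefficient of $k^2$ on the right is $2\tau-\tau(1-\tau)-(1-\tau)=\tau^2+2\tau-1$, that of $k$ is $-2\tau(1-\tau)$, and the constant is $(1-\tau)(1-\tau)$. So
$$\tau D\ge(\tau^2+2\tau-1)k^2-2\tau(1-\tau)k+(1-\tau)^2=(1-\tau-\tau k)^2+(2\tau-1)k^2 .$$

If $\tau>1$, we use the lower bound:
$$\tau D\ge2\tau k^2+\tau(\tau-1)(1-k)^2-(\tau-1)(1-k^2).$$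
Here the coefficient of $k^2$ is $2\tau+\tau(\tau-1)+(\tau-1)=\tau^2+2\tau-1$, that of $k$ is $-2\tau(\tau-1)$, and the constant is $(\tau-1)^2$. So
$$\tau D\ge(\tau^2+2\tau-1)k^2-2\tau(\tau-1)k+(\tau-1)^2=(\tau-1-\tau k)^2+(2\tau-1)k^2 .$$

In both cases the last expression is positive: if $k>0$, the term $(2\tau-1)k^2$ is positive since $2\tau>1$; if $k=0$, it equals $(\tau-1)^2>0$. So $D>0$, and $m_{\rho\rho}>0$ at every critical point in $\Omega$.

**Step 4. The minimizer is unique and depends smoothly on $u$.** This makes $M$ smooth. Fix $u$. By Step 3, every critical point of $m(\cdot,u)$ in $(|u|,\infty)$ is a strict local minimum. If there were two, the maximum of $m(\cdot,u)$ over the closed segment between them would not be at an end (both ends are strict local minima), so it would be at an interior point. That point would be a critical point and a local maximum, hence not a strict local minimum: a contradiction. So there is exactly one critical point, $\rho(u)$, and by Step 2 it is the minimizer: $M(u)=m(\rho(u),u)$.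

Fix $u_0\in\mathbb C$. Since $m_{\rho\rho}\ne0$ at $(\rho(u_0),u_0)$, the implicit function theorem gives a $C^\infty$ function $\tilde\rho$ near $u_0$ with $\tilde\rho(u_0)=\rho(u_0)$, $(\tilde\rho(u),u)\in\Omega$ and $m_\rho(\tilde\rho(u),u)=0$. By uniqueness $\tilde\rho(u)=\rho(u)$. So $u\mapsto\rho(u)$ is $C^\infty$ on $\mathbb C$, and so is $M$.

**Step 5. A formula for $\Delta M$.** The purpose is to express the Laplacian of the envelope through derivatives of $m$. Let $\nabla,\Delta$ act in $u=(x,y)$, with $\rho$ held fixed when they are applied to $m$ or $N$. Since $m_\rho(\rho(u),u)=0$,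
$$\nabla M=m_\rho\nabla\rho+\nabla m=\nabla m .$$
Differentiating the identity $m_\rho(\rho(u),u)=0$ gives $m_{\rho\rho}\nabla\rho+\nabla m_\rho=0$. Taking the divergence of $\nabla M=(\nabla m)(\rho(u),u)$,
$$\Delta M=\Delta m+\nabla m_\rho\cdot\nabla\rho=\Delta m-\frac{|\nabla m_\rho|^2}{m_{\rho\rho}}\qquad\text{at }(\rho(u),u). \tag{13}$$
So moving the minimizer costs the last term, and the question is whether $\Delta m$ pays for it.

**Step 6. Computation of $\Delta M$.** We evaluate the two terms in (13). The ingredients, with vectors in $\mathbb R^2=\mathbb C$, are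
$$\nabla N=\frac2\rho(\rho+u),\qquad|\nabla N|^2=\frac{4|\rho+u|^2}{\rho^2}=\frac{4N}\rho,\qquad\Delta N=\frac4\rho,$$
$$\nabla N_\rho=-\frac{2u}{\rho^2},\qquad|\nabla N_\rho|^2=\frac{4e}{\rho^2}.$$
For the mixed product, $n=1+e+2x/\rho$ gives $e+\frac x\rho=\frac12(n-1+e)$, so
$$\nabla N\cdot\nabla N_\rho=-\frac4{\rho^3}\big(\rho x+|u|^2\big)=-\frac4\rho\Big(e+\frac x\rho\Big)=\frac2\rho\big((1-e)-n\big).$$

*First term.*
$$\Delta m=\sigma\big[N^{\tau-1}\Delta N+(\tau-1)N^{\tau-2}|\nabla N|^2\big]=\frac{4\sigma N^{\tau-1}}\rho\big[1+(\tau-1)\big]=\frac{4\sigma\tau N^{\tau-1}}\rho .$$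

*Second term.* We have $\nabla m_\rho=\sigma\big[N^{\tau-1}\nabla N_\rho+(\tau-1)N^{\tau-2}(1-e)\nabla N\big]$. Expanding the square and using $N=n\rho$,
$$|\nabla m_\rho|^2=\sigma^2N^{2\tau-2}\Big[\frac{4e}{\rho^2}+(\tau-1)^2\frac{(1-e)^2}{N^2}\cdot\frac{4N}\rho+2(\tau-1)\frac{1-e}N\cdot\frac2\rho\big((1-e)-n\big)\Big]$$
$$=\frac{4\sigma^2N^{2\tau-2}}{\rho^2}\Big[e+(\tau-1)^2\frac{(1-e)^2}n+(\tau-1)\frac{(1-e)^2}n-(\tau-1)(1-e)\Big].$$
Since $(\tau-1)^2+(\tau-1)=\tau(\tau-1)$, this is
$$|\nabla m_\rho|^2=\frac{4\sigma^2N^{2\tau-2}}{\rho^2}E,\qquad E=e+\tau(\tau-1)\frac{(1-e)^2}n-(\tau-1)(1-e).$$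

*The comparison.* Multiply $D$ in (12) by $\tau$ and set it beside $E$:
$$\tau D=2\tau e+\tau(\tau-1)\frac{(1-e)^2}n-(\tau-1)(1-e).$$
The last two terms are the same as in $E$. So
$$\tau D-E=(2\tau-1)e .$$
Inserting everything in (13), with $m_{\rho\rho}$ from (12),
$$\Delta M=\frac{4\sigma N^{\tau-1}}\rho\Big(\tau-\frac ED\Big)=\frac{4\sigma N^{\tau-1}}{\rho D}\,(2\tau-1)\,\frac{|u|^2}{\rho^2}\ \ge0, \tag{14}$$
with strict inequality for $u\ne0$, because $\sigma,N,\rho,D$ and $2\tau-1$ are all positive. This proves Part 1.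

**Step 7. The growth bound, Part 2.** We need it only to pass to boundary values in Section 7. *From above:* taking $\rho=1+|u|$,
$$N(1+|u|,u)\le\frac{(1+2|u|)^2}{1+|u|}\le4(1+|u|),\qquad\text{so}\qquad M(u)\le\frac\sigma\tau\big(4(1+|u|)\big)^\tau+1 .$$
*From below:* for $\rho\ge2|u|$ the bound (10) holds (for $u=0$ too, as then $N=\rho$), and its right side is a continuous function of $\rho\in[0,\infty)$ that tends to $\infty$, so $m\ge-C'$ with $C'$ independent of $u$. For $0<\rho<2|u|$ we have $m\ge-\rho^\sigma\ge-(2|u|)^\sigma\ge-C''(1+|u|)^\tau$, since $\sigma<\tau$. Taking the infimum over $\rho$ gives Part 2. $\blacksquare$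

**A check against $q=\infty$.** Let us compute the second-order expansion of $M$ at $0$. At $(\rho,u)=(1,0)$ we have $N=1$, $\nabla N=(2,0)$, $N_\rho=1$ and $\nabla N_\rho=0$. So $\nabla M(0)=\nabla m=(2\sigma,0)$. Also $m_{xx}=\sigma(2+4(\tau-1))=\sigma(4\tau-2)$, $m_{yy}=2\sigma$, $m_{xy}=0$, $m_{\rho x}=2\sigma(\tau-1)$, $m_{\rho y}=0$, and $m_{\rho\rho}=\sigma\frac{(\tau-1)^2}\tau$ by (12) with $e=0$, $n=1$. As in Step 5, $M_{xx}=m_{xx}-m_{\rho x}^2/m_{\rho\rho}=\sigma(4\tau-2)-4\sigma\tau=-2\sigma$; likewise $M_{yy}=2\sigma$ and $M_{xy}=0$. So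
$$M(u)=\sigma\operatorname{Re}(2u-u^2)+O(|u|^3).$$
The Laplacian vanishes at $0$, as (14) says. If we put $\sigma=2$, the value belonging to $q=\infty$, the quadratic part is $4\operatorname{Re}u-2\operatorname{Re}u^2$, exactly the correction in (4).

## 6. Integration over the circle: proof of Theorem 1

The cases $q=2$ and $q=\infty$ were done in Section 1. Let $1<q<\infty$, $q\ne2$.

**Step 1. Trigonometric polynomials.** Here no boundary questions arise. Let $F\ne0$ be a trigonometric polynomial, scaled so that $\|F\|_{L^q}=1$, and take $f,g$ as in (1). They are polynomials in $z$, and $g(0)=0$. So $h=fg$ is a polynomial with $h(0)=0$.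

The function $M\circ h$ is smooth on $\mathbb C$. With $\Delta=4\partial\bar\partial$ and $h$ holomorphic, $\bar\partial(M\circ h)=(M_{\bar w}\circ h)\,\overline{h'}$, and applying $\partial$ gives
$$\Delta(M\circ h)=(\Delta M)(h)\,|h'|^2\ge0. \tag{15}$$
So $M\circ h$ is subharmonic, and (F6) on the unit circle gives $\int_{\mathbb T}M(h)\ge M(h(0))=M(0)=0$. Now integrate Part 3 of the Lemma over $\mathbb T$, using $f+\bar g=F$:
$$\int|f|^s\le\frac sq\int|F|^q+1-\frac sq-\int M(fg)\le\frac sq+1-\frac sq=1 .$$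
This is $\|P_+F\|_{H^s}\le\|F\|_{L^q}$ for trigonometric polynomials.

**Step 2. General $F$.** We pass to the limit. Let $F\in L^q(\mathbb T)$ and choose trigonometric polynomials $F_n\to F$ in $L^q$. By (F4), $P_+F_n\to P_+F$ in $H^q$, so the boundary functions converge in $L^q$, hence in $L^s$, as $s<q$ by (8). Then $\|P_+F_n\|_{L^s}\to\|P_+F\|_{L^s}$: for $s\ge1$ by the triangle inequality, and for $s<1$ because $\big|\|a\|_s^s-\|b\|_s^s\big|\le\|a-b\|_s^s$. By (F1) these are the $H^s$ norms. So $\|P_+F_n\|_{H^s}\le\|F_n\|_{L^q}$ becomes $\|P_+F\|_{H^s}\le\|F\|_{L^q}$. $\blacksquare$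

With this, Theorem 2(a) is also proved, as explained in Section 2.

## 7. Strict subharmonicity and the equality case: proof of Theorem 2(b)

For $q=2$ the claim is Parseval, as in Section 1. Let $q\ne2$.

**Step 1. Multiples of inner functions give equality.** If $F=cI$ with $I$ inner, then $P_+F=F$, and $|F|=|c|$ a.e.; so both norms equal $|c|$.

For the converse, scale so that $\|F\|_{L^q}=1$ and assume $\|P_+F\|_{H^s}=1$. Let $f,g$ be as in (1).

**Step 2. The case $q=\infty$.** Here $s=4$, and (3) gives $1+\|F-P_+F\|_4^4\le1$. So $F=f$, which is in $H^\infty$ by (F2), with $|f|\le1$ a.e. and $\int|f|^4=1$. So $|f|=1$ a.e., and $F=f$ is inner.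

**Step 3. For $1<q<\infty$, $q\ne2$: the boundary integral of $M(fg)$ is a limit of circle means.** This replaces the sub-mean-value property on the unit circle, which for polynomials came for free. We have $f,g\in H^q$ and $g(0)=0$, so $h=fg\in H^{q/2}=H^\tau$ by (F3), and $h(0)=0$. Put
$$A(r)=\int_0^{2\pi}M(h(re^{it}))\frac{dt}{2\pi},\qquad0\le r<1 .$$
As $r\to1$, $M(h(re^{it}))\to M(h(e^{it}))$ for a.e. $t$, by continuity of $M$. By Part 2 of the Lemma, $|M(h(re^{it}))|\le C(1+h^*(e^{it}))^\tau$ for all $r<1$, and the right side is integrable by (F5). By dominated convergence,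
$$\int_{\mathbb T}M(h)=\lim_{r\to1}A(r). \tag{16}$$

**Step 4. If $h\not\equiv0$, this integral is positive.** This is where the strict inequality in Part 1 enters. By (15), which holds on $\mathbb D$ with the same proof, $M\circ h$ is smooth and subharmonic, so by (F6) $A$ is nondecreasing, with $A(0)=M(0)=0$. If $h\not\equiv0$, then $h$ is nonconstant because $h(0)=0$. So the zeros of $h$ and of $h'$ form a discrete set in $\mathbb D$, and off this set $\Delta(M\circ h)=(\Delta M)(h)|h'|^2>0$. By the formula for $A'$ in (F6), $A'(r)>0$ for $0<r<1$, so $A(r)>0$ for $r>0$. By (16) and monotonicity, $\int_{\mathbb T}M(h)\ge A(\tfrac12)>0$.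

**Step 5. So $g=0$ and $F$ is inner.** If $h\not\equiv0$, integrating Part 3 of the Lemma over $\mathbb T$, with $F=f+\bar g$ a.e., would give
$$\int|f|^s\le\frac sq+1-\frac sq-\int_{\mathbb T}M(h)=1-\int_{\mathbb T}M(h)<1,$$
against the assumption $\|f\|_{H^s}=1$. Hence $fg\equiv0$. Since $f\not\equiv0$ and both functions are holomorphic on $\mathbb D$, $g\equiv0$. So $F=f\in H^q$, and
$$\|f\|_{L^s}=\|f\|_{L^q}=1,\qquad s<q .$$
This is equality in Hölder's inequality for $|f|^s$ and the constant $1$, so $|f|$ is constant a.e., and the constant is $1$. By (F1), $f$ is the Poisson integral of a boundary function of modulus $1$, so it is bounded on $\mathbb D$, and $f$ is inner. Undoing the scaling, $F=cI$ with $c\ne0$ and $I$ inner. $\blacksquare$
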